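\title{Balls Minimize the Riesz $\alpha$-Capacity for $2<\alpha<n$}

\begin{abstract}
Let $n\ge 3$ and $2<\alpha<n$. We prove that among the compact subsets of $\mathbb{R}^n$ of given positive volume the ball has the smallest Riesz $\alpha$-capacity, and we determine the cases of equality. By Szeg\H{o}'s theorem this follows from a second comparison: the ball has the smallest $\alpha$-capacity among compact sets of given Newtonian capacity. We test the $\alpha$-energy with the Newtonian equilibrium measure, move this measure along the level sets of its potential, and show that a suitable power of the energy is a concave function of the level.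
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $n\ge2$ and $0<\alpha<n$. The M.~Riesz kernel is
\[
k_\alpha(x)=\frac{A(n,\alpha)}{|x|^{n-\alpha}},\qquad
A(n,\gamma)=\frac{\Gamma\left(\frac{n-\gamma}{2}\right)}{\Gamma\left(\frac{\gamma}{2}\right)2^{\gamma}\pi^{n/2}} .
\]
For a compact set $K\subset\mathbb{R}^n$, the $\alpha$-energy of a Borel probability measure $\mu$ on $K$ and the $\alpha$-capacity of $K$ are
\[
I_\alpha(\mu)=\iint k_\alpha(x-y)\,d\mu(x)\,d\mu(y),\qquad
C_\alpha(K)=\Bigl(\inf_\mu I_\alpha(\mu)\Bigr)^{-1},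
\]
with the infimum over all Borel probability measures on $K$; the capacity is $0$ when the infimum is $+\infty$. For $n\ge3$, $C_2$ is the Newtonian capacity. For a Borel set $Z$, the statement $C_\alpha(Z)=0$ means that every compact subset of $Z$ has zero $\alpha$-capacity. We write $|Z|$ for Lebesgue measure. All balls are closed and have positive radius; $B_\varrho$ is a ball of radius $\varrho$, and $B_V$ is a ball of volume $V$.

Think of $\mu$ as a unit charge whose parts repel each other. The capacity of $K$ is large when the charge can spread out on $K$. It is invariant under translations, increases with $K$, and satisfies $C_\alpha(\lambda K)=\lambda^{n-\alpha}C_\alpha(K)$. What does the volume of $K$ say about it? Replace $B_V$ by $N$ balls of volume $V/N$ that are far apart, and put a charge $1/N$, distributed almost optimally, on each. The interactions between different balls tend to $0$ as the balls move apart, and by scaling the remaining energy is almost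
\[
N\cdot N^{-2}\cdot N^{(n-\alpha)/n}\,C_\alpha(B_V)^{-1}=N^{-\alpha/n}\,C_\alpha(B_V)^{-1}.
\]
So the volume gives no upper bound for the capacity, and scattering a ball increases its capacity. One guesses that the most compact set of given volume has the least capacity:
\begin{equation}\label{eq:iso}
C_\alpha(K)\ge C_\alpha(B_V)\qquad\text{for every compact } K\subset\mathbb{R}^n \text{ with } |K|=V>0 .
\end{equation}
For $\alpha=2$ and $n\ge3$ this is Poincar\'e's conjecture, proved by Szeg\H{o}; an analogous result holds for logarithmic capacity in the plane. The inequality is also known for $0<\alpha<2$. Whether \eqref{eq:iso} holds for $n\ge3$ and $2<\alpha<n$ is a problem posed in \cite{problem}. We prove that it does.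

\subsection{Results}

From now on $n\ge3$ and $2<\alpha<n$ are fixed, and
\[
s=n-\alpha\in(0,n-2),\qquad \beta=n-2-s=\alpha-2>0,\qquad \theta=\frac{n-2}{s}>1 .
\]

\begin{theorem}\label{thm:volume}
Let $K\subset\mathbb{R}^n$ be compact with $|K|=V>0$. Then $C_\alpha(K)\ge C_\alpha(B_V)$. Equality holds if and only if there is a ball $B$ of volume $V$ with $B\subset K$ and $C_\alpha(K\setminus B)=0$.
\end{theorem}

The volume enters only through Szeg\H{o}'s theorem. The real comparison is between two capacities.

\begin{theorem}\label{thm:newton}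
Let $K\subset\mathbb{R}^n$ be compact with $C_2(K)>0$, and let $r>0$ be such that $C_2(B_r)=C_2(K)$. Then $C_\alpha(K)\ge C_\alpha(B_r)$. Equality holds if and only if there is a ball $B$ of radius $r$ with $\partial B\subset K$ and $C_\alpha(K\setminus B)=0$.
\end{theorem}

A lower bound for a capacity needs a test measure of small energy. To be sharp, the test measure must be optimal when $K$ is a ball. For $\alpha>2$ the $\alpha$-energy on a ball is minimized by the uniform measure on the boundary sphere (Lemma~\ref{lem:ball}), which is also the Newtonian equilibrium measure of the ball. This suggests testing with the Newtonian equilibrium measure of $K$.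

It is convenient to drop constants. For $0<q<n$ put
\[
E_q(\mu,\nu)=\iint|x-y|^{-q}\,d\mu(x)\,d\nu(y),\qquad E_q(\mu)=E_q(\mu,\mu),
\]
so that $I_\alpha=A(n,\alpha)E_s$ and $I_2=A(n,2)E_{n-2}$. Let $\sigma$ be the uniform probability measure on the unit sphere $S^{n-1}$ and $W=E_s(\sigma)$. If $C_2(K)>0$, exactly one probability measure $\omega_K$ on $K$ minimizes $E_{n-2}$; it is the \emph{equilibrium measure} of $K$. Put
\[
m_K=E_{n-2}(\omega_K),\qquad r_K=m_K^{-1/(n-2)} .
\]
A ball of radius $\varrho$ has $m=\varrho^{2-n}$ (Lemma~\ref{lem:ball}), so $r_K$ is the number $r$ of Theorem~\ref{thm:newton}. A set is \emph{polar} if some superharmonic function on $\mathbb{R}^n$ equals $+\infty$ on it.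

\begin{theorem}\label{thm:energy}
Let $K\subset\mathbb{R}^n$ be compact with $C_2(K)>0$, and let $r=r_K$. Then $E_s(\omega_K)\le Wr^{-s}$. Equality holds if and only if there is a ball $B$ of radius $r$ such that $\partial B\subset K$ and $K\setminus B$ is polar.
\end{theorem}

The content lies in the constant. Since $|x-y|^{-s}=(|x-y|^{2-n})^{1/\theta}$ and $u\mapsto u^{1/\theta}$ is concave, Jensen's inequality gives $E_s(\omega_K)\le m_K^{1/\theta}=r^{-s}$ at once; but $W<1$ (Lemma~\ref{lem:ball}).

\subsection{The method}

Since $r_K^{-s\theta}=m_K$, Theorem~\ref{thm:energy} says that $E_s(\omega_K)^\theta\le W^\theta m_K$. We connect $K$ to a ball through a family of sets whose equilibrium measures are all explicit in terms of one function, the Newtonian potential $p$ of $\omega_K$. Suppose that $p=m_K$ at every point of $K$. For $0<t\le m_K$ the function $\min(p,t)$ is then the potential of the equilibrium measure $\omega_t$ of $\{p\ge t\}$, and this measure has Newtonian energy $t$. As $t\to0$ these sets become large and nearly round, so the function $H(t)=E_s(\omega_t)^\theta$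 satisfies $H(t)\le(W^\theta+o(1))t$. The main step shows that $H$ is concave: its first two derivatives are double integrals over the level surface, related by the Cauchy--Schwarz inequality. A concave function that vanishes at $0$ has $H(t)/t$ nonincreasing, and so $H(m_K)\le W^\theta m_K$.

Section~\ref{sec:prelim} collects the tools and reduces the inequalities to Theorem~\ref{thm:energy}. Section~\ref{sec:levels} constructs the family $\omega_t$, Section~\ref{sec:model} shows the concavity mechanism in two cases that can be done by hand, and Sections \ref{sec:concave} and~\ref{sec:ineq} prove the inequalities. Section~\ref{sec:equality} treats equality.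

\section{Energies, potentials and balls}\label{sec:prelim}

All measures are finite positive Borel measures with compact support.

\subsection{Energies}

The constants $A(n,\gamma)$ are chosen so that the Riesz composition formula $k_\gamma=k_{\gamma/2}*k_{\gamma/2}$ holds for $0<\gamma<n$. By Tonelli's theorem, $\iint k_\gamma(x-y)\,d\mu\,d\nu=\int(k_{\gamma/2}*\mu)(k_{\gamma/2}*\nu)\,dx$, and the Cauchy--Schwarz inequality in $L^2(\mathbb{R}^n)$ gives
\begin{equation}\label{eq:cs}
E_q(\mu,\nu)^2\le E_q(\mu)\,E_q(\nu)\qquad(0<q<n).
\end{equation}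

\begin{lemma}\label{lem:test}
Let $0<q<n$, let $\nu$ be a probability measure on a compact set $L$ with $E=E_q(\nu)<\infty$, and let $v=|\cdot|^{-q}*\nu$.
\begin{enumerate}
\item[(a)] If $v\ge E$ on $L$, then $\nu$ minimizes $E_q$ among probability measures on $L$.
\item[(b)] If $\nu$ minimizes $E_q$ among probability measures on $L$, then $\int v\,d\mu\ge E$ for every probability measure $\mu$ on $L$ with $E_q(\mu)<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a probability measure $\mu$ on $L$, \eqref{eq:cs} gives $E_q(\mu)E\ge(\int v\,d\mu)^2\ge E^2$, and $E>0$.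
(b) For $0<\eta<1$ we have $E\le E_q((1-\eta)\nu+\eta\mu)=(1-\eta)^2E+2\eta(1-\eta)\int v\,d\mu+\eta^2E_q(\mu)$, where all terms are finite by \eqref{eq:cs}. Subtract $E$, divide by $2\eta$ and let $\eta\to0$.
\end{proof}

A compact set $Z$ with $|Z|>0$ has positive $\gamma$-capacity for every $\gamma\in(0,n)$: normalized Lebesgue measure on $Z$ has $E_q\le|Z|^{-1}\int_{|y|\le\operatorname{diam}Z}|y|^{-q}\,dy<\infty$ for $0<q<n$.

To differentiate energies we use a smooth version of the kernel. For $\varepsilon>0$ let
\[
\kappa_\varepsilon(x)=\frac1s\bigl(|x|^2+\varepsilon^2\bigr)^{-s/2},\qquad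
E^\varepsilon(\mu)=s\iint\kappa_\varepsilon(x-y)\,d\mu\,d\mu .
\]
By monotone convergence $E^\varepsilon(\mu)\uparrow E_s(\mu)$ as $\varepsilon\downarrow0$. We have $\nabla\kappa_\varepsilon(x)=-x(|x|^2+\varepsilon^2)^{-s/2-1}$, and taking the divergence,
\begin{equation}\label{eq:f}
f_\varepsilon:=-\Delta\kappa_\varepsilon
=\frac{n(|x|^2+\varepsilon^2)-(s+2)|x|^2}{(|x|^2+\varepsilon^2)^{s/2+2}}
=\frac{n\varepsilon^2+\beta|x|^2}{(|x|^2+\varepsilon^2)^{s/2+2}} .
\end{equation}
Both $\kappa_\varepsilon$ and $f_\varepsilon$ are smooth, bounded and even, and $f_\varepsilon(x)\to\beta|x|^{-s-2}$ for $x\ne0$. The hypothesis $\alpha>2$ enters the whole paper through one fact: $\beta>0$, so that $f_\varepsilon>0$.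

\subsection{Newtonian potentials}

Let $c_n=(n-2)|S^{n-1}|$, where $|S^{n-1}|$ is the area of the unit sphere. A function $u:\mathbb{R}^n\to(-\infty,\infty]$, $u\not\equiv\infty$, is \emph{superharmonic} if it is lower semicontinuous and $u(x)$ is at least the average of $u$ over every ball centered at $x$. We use the following standard facts.

\begin{enumerate}
\item[(N1)] The potential $p^\mu=|\cdot|^{2-n}*\mu$ is superharmonic, $-\Delta p^\mu=c_n\mu$ in the sense of distributions, $p^\mu$ is harmonic (hence real-analytic) off the support of $\mu$, and $|x|^{n-2}p^\mu(x)\to\mu(\mathbb{R}^n)$ as $|x|\to\infty$.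
\item[(N2)] The minimum of a superharmonic function and a constant is superharmonic. If $u$ is superharmonic, then $\mu=-c_n^{-1}\Delta u$ is a positive measure, possibly of noncompact support. If it has compact support and $u\to0$ at infinity, then $u=p^\mu$ everywhere (Riesz decomposition).
\item[(N3)] (Newton's theorem.) If $B$ has center $z$ and radius $\varrho$ and $\sigma_B$ is the uniform probability measure on $\partial B$, then $p^{\sigma_B}(x)=\min(\varrho^{2-n},|x-z|^{2-n})$.
\item[(N4)] Polar sets are Lebesgue null. A measure with $E_{n-2}(\mu)<\infty$ does not charge Borel polar sets. If $G$ is a connected open set and $Z\subset G$ is polar and relatively closed, then $G\setminus Z$ is connected.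
\item[(N5)] If $C_2(K)>0$, the potential $p_K=p^{\omega_K}$ satisfies $p_K\le m_K$ everywhere and $p_K=m_K$ on $K$ off a polar set.
\end{enumerate}

Weak convergence of probability measures on a fixed compact set $Q$ means convergence of the integrals of continuous functions.

\begin{enumerate}
\item[(W1)] Every sequence of probability measures on $Q$ has a weakly convergent subsequence.
\item[(W2)] If $\mu_j\to\mu$ and $\nu_j\to\nu$, then $\mu_j\times\nu_j\to\mu\times\nu$, because sums of products $\varphi(x)\psi(y)$ are dense in $C(Q\times Q)$. Hence $E^\varepsilon(\mu_j)\to E^\varepsilon(\mu)$. Also $E_{n-2}(\mu)\le\liminf E_{n-2}(\mu_j)$, since the kernel is the increasing limit of its continuous truncations.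
\item[(W3)] If the potentials $p^{\mu_j}$ are uniformly bounded and converge pointwise to $p^\mu$, then $\mu_j\to\mu$. Indeed, $\int\varphi\,d\mu_j=c_n^{-1}\int p^{\mu_j}(-\Delta\varphi)\,dx$ converges for $\varphi\in C_c^\infty(\mathbb{R}^n)$ by dominated convergence, and such $\varphi$ are dense in $C(Q)$.
\end{enumerate}

\subsection{Balls and the reduction to Theorem~\ref{thm:energy}}

\begin{lemma}\label{lem:ball}
The function $v=|\cdot|^{-s}*\sigma$ is finite, radial and strictly decreasing in $|x|$, with $v(0)=1$ and $v=W$ on $S^{n-1}$; in particular $W<1$. For a ball $B$ of radius $\varrho$, the measure $\sigma_B$ minimizes both $E_s$ and $E_{n-2}$ on $B$, and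
\begin{equation}\label{eq:capball}
C_\alpha(B)=\frac{\varrho^{s}}{A(n,\alpha)W},\qquad m_B=\varrho^{2-n}.
\end{equation}
\end{lemma}

\begin{proof}
By rotation invariance $v$ is radial, so its value on $S^{n-1}$ is $\int v\,d\sigma=W$. It is finite there because $s<n-1$, and it is finite off the sphere. Fix a unit vector $e$. For $|y|=1$ and $\rho\ge0$ we have $|\rho e-y|^2=\rho^2-2\rho\, e\cdot y+1=|\rho y-e|^2$, so $v(\rho e)$ is the mean of $|x-e|^{-s}$ over the sphere $|x|=\rho$. Let $a_\varepsilon(\rho)$ be the mean of $s\kappa_\varepsilon(x-e)$ over the same sphere. By the divergence theorem, $|S^{n-1}|\rho^{n-1}a_\varepsilon'(\rho)=-s\int_{|x|<\rho}f_\varepsilon(x-e)\,dx$. Integrate from $\rho_1$ to $\rho_2>\rho_1\ge0$ and let $\varepsilon\downarrow0$, using monotone convergence on the left and Fatou's lemma on the right: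
\[
v(\rho_1e)-v(\rho_2e)\ge\int_{\rho_1}^{\rho_2}\frac{s\beta}{|S^{n-1}|\rho^{n-1}}\int_{|x|<\rho}|x-e|^{-s-2}\,dx\,d\rho>0 .
\]
Thus $v\ge W$ on the unit ball, and Lemma~\ref{lem:test}(a) shows that $\sigma$ minimizes $E_s$ there; scaling gives $E_s(\sigma_B)=W\varrho^{-s}$ and the first formula. By (N3), $p^{\sigma_B}=\varrho^{2-n}$ on $B$, and Lemma~\ref{lem:test}(a) with $q=n-2$ gives the rest.
\end{proof}

Since $v>W$ inside the unit ball, \eqref{eq:cs} gives $E_s(\mu)>W$ for every probability measure $\mu$ on the ball that charges the interior. So Lebesgue measure, the test measure that the hypothesis $|K|=V$ suggests first, cannot give the sharp bound.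

\begin{proposition}\label{prop:reduction}
The inequality in Theorem~\ref{thm:energy} implies the inequalities in Theorems \ref{thm:newton} and~\ref{thm:volume}.
\end{proposition}

\begin{proof}
Let $C_2(K)>0$ and $r=r_K$. Testing with $\omega_K$ and using \eqref{eq:capball},
\begin{equation}\label{eq:chain1}
C_\alpha(K)^{-1}\le A(n,\alpha)E_s(\omega_K)\le A(n,\alpha)Wr^{-s}=C_\alpha(B_r)^{-1}.
\end{equation}
If $|K|=V>0$, then $C_2(K)>0$, and Szeg\H{o}'s theorem gives $C_2(B_r)=C_2(K)\ge C_2(B_V)$. By the second formula in \eqref{eq:capball}, $r$ is at least the radius of $B_V$, and by the first,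
\begin{equation}\label{eq:chain2}
C_\alpha(K)\ge C_\alpha(B_r)\ge C_\alpha(B_V). \qedhere
\end{equation}
\end{proof}

\section{The measures carried by the level sets}\label{sec:levels}

\subsection{The setting}

We want to truncate a potential at a level $t$ and to work with smooth level surfaces. This requires the levels in use to stay away from the charge. One hypothesis ensures it.

\begin{quote}
\textbf{(H)}\quad $\omega$ is a probability measure supported in $\{|x|\le R_0\}$, $p=p^\omega$, and $T>0$ is a number with $p\ge T$ on the support of $\omega$.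
\end{quote}
Since $|x|-R_0\le|x-y|\le|x|+R_0$ for $|y|\le R_0$,
\begin{equation}\label{eq:bounds}
p(x)\ge(|x|+R_0)^{2-n}\ \text{ for all }x,\qquad p(x)\le(|x|-R_0)^{2-n}\ \text{ for }|x|>R_0 .
\end{equation}
Hence (H) always holds with $T=(3R_0)^{2-n}$. We would like to take $\omega=\omega_K$ and $T=m_K$, but (N5) allows $p_K<m_K$ on a polar part of $K$. Unions of balls do not have this defect.

\begin{lemma}\label{lem:union}
If $K$ is a finite union of balls, then $p_K=m_K$ on $K$. Thus \emph{(H)} holds with $\omega=\omega_K$ and $T=m_K$.
\end{lemma}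

\begin{proof}
Write $p=p_K$, $m=m_K$, and let $B$ be one of the balls, with center $c$ and radius $\varrho$. By (N4) and (N5), $p=m$ almost everywhere in $B$. At an interior point $p$ is at least its average $m$ over a small ball, and $p\le m$; so $p=m$ in the interior of $B$. Then $\Delta p=0$ there, so $\omega_K$ does not charge the interior of $B$. Let $x\in\partial B$ and $x_\lambda=c+\lambda(x-c)$, $0<\lambda<1$. For $y$ outside the interior of $B$ we have $|x_\lambda-y|\ge(1-\lambda)\varrho=|x-x_\lambda|$, hence
\begin{equation}\label{eq:half}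
|x-y|\le|x-x_\lambda|+|x_\lambda-y|\le2|x_\lambda-y| .
\end{equation}
So $|x_\lambda-y|^{2-n}\le2^{n-2}|x-y|^{2-n}$, which is $\omega_K$-integrable because $p(x)\le m$. Dominated convergence gives $p(x)=\lim_{\lambda\uparrow1}p(x_\lambda)=m$.
\end{proof}

Assume (H) for the rest of this section. For $0<t\le T$ put
\[
p_t=\min(p,t),\qquad \Omega_t=\{p>t\},\qquad\Sigma_t=\{p=t\},\qquad \omega_t=-c_n^{-1}\Delta p_t .
\]

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(i)] The function $p_T$ is continuous. The set $\{p<T\}$ is open and connected, and $p$ is harmonic and nonconstant on it. For $0<t\le T$ the set $\{p\ge t\}$ is compact, and for $0<t<T$ the set $\Omega_t$ is open and $\Sigma_t$ is compact.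
\item[(ii)] For $0<t\le T$, $\omega_t$ is a probability measure on $\{p\ge t\}$ with $p^{\omega_t}=p_t$ and $E_{n-2}(\omega_t)=t$. It is supported on $\Sigma_t$ if $t<T$. If $p\le T$ everywhere, then $\omega_T=\omega$.
\item[(iii)] For $0<t'<t\le T$ and $w\in C^\infty(\mathbb{R}^n)$,
\begin{equation}\label{eq:move}
\int w\,d\omega_t-\int w\,d\omega_{t'}=\frac1{c_n}\int_{t'}^{t}\int_{\Omega_\tau}(-\Delta w)\,dx\,d\tau .
\end{equation}
The map $t\mapsto\omega_t$ is weakly continuous on $(0,T]$.
\item[(iv)] For $0<t<T$, the measure of the symmetric difference of $\Omega_\tau$ and $\Omega_t$ tends to $0$ as $\tau\to t$.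
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $p(x)\ge T$, then $p_T(x)=T$ is the maximal value of the lower semicontinuous function $p_T$, so $p_T$ is continuous at $x$. If $p(x)<T$, then $x$ is not in the support of $\omega$ by (H), and $p$ is harmonic near $x$. So $p_T$ is continuous, and $p$ is harmonic on the open set $\{p<T\}$. On the boundary of a bounded component of this set $p_T=T$, so the maximum principle would give $p=T$ in it; hence there is no bounded component. As $p\to0$ at infinity, $\{p<T\}$ contains the exterior of a ball and has only one unbounded component. There $p$ is positive and tends to $0$, so it is not constant. The remaining claims follow by writing the sets in terms of $p_T$ and using \eqref{eq:bounds}.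

(ii) The function $p_t$ is superharmonic, tends to $0$ at infinity, and equals the harmonic function $p$ on the open set $\{p<t\}$. So $\omega_t$ is a positive measure on the compact set $\{p\ge t\}$, and $p_t=p^{\omega_t}$ by (N2). As $p_t=p$ near infinity, (N1) shows that $\omega_t$ has mass $1$, and $E_{n-2}(\omega_t)=\int p_t\,d\omega_t=t$. For $t<T$, $p_t$ is constant on the open set $\Omega_t$, which therefore carries no mass. If $p\le T$, then $p_T=p$.

(iii) For each $x$, $p_t(x)-p_{t'}(x)$ is the length of $\{\tau\in(t',t):\tau<p(x)\}$; that is, $p_t-p_{t'}=\int_{t'}^t\mathbf{1}_{\Omega_\tau}\,d\tau$. This function vanishes outside the compact set $\{p\ge t'\}$, so we may test $-\Delta(p_t-p_{t'})=c_n(\omega_t-\omega_{t'})$ with any smooth $w$, and Fubini's theorem gives \eqref{eq:move}. For $t,t'\in[a,T]$ all sets and measures involved lie in $Q=\{p\ge a\}$, so $t\mapsto\int w\,d\omega_t$ is Lipschitz on $[a,T]$ for smooth $w$. Smooth functions are dense in $C(Q)$.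

(iv) As $\tau\downarrow t$, $\Omega_\tau$ increases to $\Omega_t$; as $\tau\uparrow t$, it decreases to $\Omega_t\cup\Sigma_t$. Finally $|\Sigma_t|=0$, since a level set of a nonconstant real-analytic function on a connected open set is Lebesgue null.
\end{proof}

Since $p^{\omega_t}=t=E_{n-2}(\omega_t)$ on $\{p\ge t\}$, Lemma~\ref{lem:test}(a) shows that $\omega_t$ is the equilibrium measure of $\{p\ge t\}$. So the level $t$ is exactly the quantity $m$ against which Theorem~\ref{thm:energy} measures the energy.

By (iii) and (iv), for smooth $w$ the function $t\mapsto\int w\,d\omega_t$ is $C^1$ on $(0,T)$, with derivative $c_n^{-1}\int_{\Omega_t}(-\Delta w)\,dx$. First derivatives thus exist at every level. Second derivatives require the rate at which $\Omega_t$ shrinks, and hence $\nabla p\neq0$ on $\Sigma_t$.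

\subsection{Regular levels}

Call $t\in(0,T)$ \emph{regular} if $\nabla p\ne0$ on $\Sigma_t$. Where $p<T$ and $\nabla p\ne0$, put
\[
g=|\nabla p|,\qquad \nu=-\frac{\nabla p}{g},\qquad X=\frac{\nu}{g}=-\frac{\nabla p}{|\nabla p|^2}.
\]
For regular $t$, $\Omega_t$ is a bounded open set whose boundary is the smooth hypersurface $\Sigma_t$, with outward unit normal $\nu$ and area element $dS$.

\begin{lemma}\label{lem:regular}
Every interval $[a,b]\subset(0,T)$ contains only finitely many nonregular values. At a regular value $t$ we have $\omega_t=c_n^{-1}g\,dS$ on $\Sigma_t$, and for every smooth vector field $Y$, continuous function $h$ and smooth function $w$ on $\mathbb{R}^n$,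
\begin{align}
\int_{\Omega_t}\operatorname{div}Y\,dx&=c_n\int X\cdot Y\,d\omega_t,\label{eq:div}\\
\frac{d}{dt}\int_{\Omega_t}h\,dx&=-c_n\int h\,|X|^2\,d\omega_t,\label{eq:coarea}\\
\frac{d}{dt}\int w\,d\omega_t&=-\int X\cdot\nabla w\,d\omega_t.\label{eq:cont}
\end{align}
\end{lemma}

\begin{proof}
\L ojasiewicz's gradient inequality states that if $p$ is real-analytic near $z$, then $|\nabla p|\ge C|p-p(z)|^\eta$ in a neighborhood of $z$, for some $C>0$ and $\eta\in(0,1)$. Hence all critical points in that neighborhood have the value $p(z)$. The critical points in the compact set $\{a\le p\le b\}\subset\{p<T\}$ form a compact set, which finitely many such neighborhoods cover.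

Let $t$ be regular and $\varphi\in C_c^\infty(\mathbb{R}^n)$. In $\Omega_t$ the divergence theorem gives $\int_{\Omega_t}t(-\Delta\varphi)\,dx=-t\int_{\Sigma_t}\partial_\nu\varphi\,dS$. In $\{p<t\}$, where $p$ is harmonic and the outward normal is $-\nu$, Green's formula gives $\int_{\{p<t\}}p(-\Delta\varphi)\,dx=\int_{\Sigma_t}(t\,\partial_\nu\varphi-\varphi\,\partial_\nu p)\,dS$. Since $\partial_\nu p=-g$, the sum is $c_n\int\varphi\,d\omega_t=\int_{\Sigma_t}\varphi g\,dS$.

Thus $\nu\,dS=c_nX\,d\omega_t$, and \eqref{eq:div} is the divergence theorem. Formula \eqref{eq:cont} follows from \eqref{eq:div} with $Y=\nabla w$ and the remark after Lemma~\ref{lem:levels}. Let $I$ be a compact interval of regular values with $t$ in its interior. For $t_1<t_2$ in $I$ the coarea formula and $g^{-1}dS=c_n|X|^2d\omega_\tau$ give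
\[
\int_{\Omega_{t_1}}h\,dx-\int_{\Omega_{t_2}}h\,dx=\int_{t_1}^{t_2}\int_{\Sigma_\tau}\frac hg\,dS\,d\tau=c_n\int_{t_1}^{t_2}\int h|X|^2\,d\omega_\tau\,d\tau .
\]
The inner integral is continuous in $\tau$, because $h|X|^2$ is continuous on the compact set $p^{-1}(I)$ and $\tau\mapsto\omega_\tau$ is weakly continuous. This proves \eqref{eq:coarea}.
\end{proof}

Formula \eqref{eq:cont} is the weak form of a continuity equation: as $t$ increases, the charge $\omega_t$ moves with velocity $-X$. This is why $X$ is the natural object.

\section{Two computations by hand}\label{sec:model}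

\subsection{The ball}

Let $K$ be a ball of radius $r$ centered at $0$. By (N3), $p=\min(r^{2-n},|x|^{2-n})$. For $t<r^{2-n}$ the surface $\Sigma_t$ is the sphere of radius $\rho=t^{-1/(n-2)}$, $\omega_t$ is uniform on it, and
\[
E_s(\omega_t)=W\rho^{-s}=Wt^{1/\theta},\qquad g=(n-2)\rho^{1-n},\qquad X(x)=\frac{\rho^{n-1}}{n-2}\,\frac{x}{\rho}=\frac{x}{(n-2)t}.
\]
So $\theta$ is the power that makes the energy linear in $t$ for balls, and for balls the motion of the charge is a dilation: $X(x)-X(y)$ is a constant multiple of $x-y$. A sharp proof must be an inequality that becomes an equality in this situation.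

\subsection{The quadratic kernel}

The value $s=-2$ lies outside our range, but for the kernel $|x-y|^2$ the whole mechanism fits in a few lines. Assume (H) and let $Q(t)=\iint|x-y|^2\,d\omega_t\,d\omega_t$, which is positive because $\omega_t$, having finite energy, is not a point mass. Coordinate functions are harmonic, so by \eqref{eq:move} the barycenter $\int x\,d\omega_t$ does not depend on $t$; translate it to $0$. Then $Q(t)=2\int|x|^2d\omega_t$, and $\Delta|x|^2=2n$ gives $Q'(t)=-4nc_n^{-1}|\Omega_t|$. At a regular level this can be used in two ways. By \eqref{eq:div} with $Y(x)=x$, and by \eqref{eq:coarea} with $h=1$,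
\[
Q'=-4\int x\cdot X\,d\omega_t,\qquad Q''=4n\int|X|^2\,d\omega_t .
\]
The Cauchy--Schwarz inequality gives $Q'^2\le16\cdot\frac Q2\cdot\frac{Q''}{4n}$, that is, $QQ''\ge\frac n2Q'^2$, with equality when $X$ is a multiple of $x$. The power $\theta=(n-2)/s$ is now $-(n-2)/2$, and
\[
\bigl(Q^{-(n-2)/2}\bigr)''=-\frac{n-2}2\,Q^{-(n+2)/2}\Bigl[QQ''-\frac n2Q'^2\Bigr]\le0 .
\]
So the power that is linear for balls is concave in general.

Which form of this computation survives for other kernels? By \eqref{eq:div} with constant $Y$ we have $\int X\,d\omega_t=0$, so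
\[
\int x\cdot X\,d\omega_t=\tfrac12\iint(x-y)\cdot(X(x)-X(y))\,d\omega_td\omega_t,\quad
\int|X|^2d\omega_t=\tfrac12\iint|X(x)-X(y)|^2d\omega_td\omega_t .
\]
For $0<s<n-2$ the same double integrals appear with weights. The weight in the second one is $-\Delta$ of the kernel, and it must have a sign. A new difficulty is the singularity: the second derivative first appears as a difference of two integrals with weight $|x-y|^{-s-2}$, and the one containing $|X(x)|^2$ diverges on a hypersurface when $s+2\ge n-1$, for instance always when $n=3$. We therefore compute with $\kappa_\varepsilon$.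

\section{The concavity inequality}\label{sec:concave}

Assume (H), fix $\varepsilon>0$, and write $\kappa=\kappa_\varepsilon$, $f=f_\varepsilon$, $D=|x-y|$. Put
\[
M(t)=E^\varepsilon(\omega_t),\qquad F(t,t')=\frac1{c_n}\int_{\Omega_t}f*\omega_{t'}\,dx,\qquad J(t)=F(t,t).
\]
The parameter enters $J$ twice, through the domain and through the measure; $F$ separates the two roles.

\begin{lemma}\label{lem:derivs}
The function $J$ is continuous on $(0,T)$, and $M\in C^1(0,T)$ with $M'=2sJ$. On the open set of regular values $J$ is $C^1$, and
\begin{align}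
J&=\tfrac12\iint(D^2+\varepsilon^2)^{-s/2-1}\,(x-y)\cdot(X(x)-X(y))\,d\omega_t\,d\omega_t,\label{eq:J}\\
J'&=-\tfrac12\iint f(x-y)\,|X(x)-X(y)|^2\,d\omega_t\,d\omega_t.\label{eq:Jprime}
\end{align}
\end{lemma}

\begin{proof}
\emph{First derivative.} Let $w_t=f*\mathbf{1}_{\Omega_t}$, a smooth function. Since $f$ is even, $F(t,t')=c_n^{-1}\int w_t\,d\omega_{t'}$. For $t,t',a,a'\in(0,T)$,
\[
c_n|F(t,t')-F(a,a')|\le\sup|w_t-w_a|+\Bigl|\int w_a\,d\omega_{t'}-\int w_a\,d\omega_{a'}\Bigr| ,
\]
and $\sup|w_t-w_a|$ is at most $\sup f$ times the measure of the symmetric difference of $\Omega_t$ and $\Omega_a$. By Lemma~\ref{lem:levels}(iii) and (iv), $F$ is continuous on $(0,T)^2$. For $t'<t$ let $w=\kappa*(\omega_t+\omega_{t'})$, so that $-\Delta w=f*(\omega_t+\omega_{t'})$. Since $\kappa$ is even, the mixed terms in $\int w\,d\omega_t-\int w\,d\omega_{t'}$ cancel, and \eqref{eq:move} gives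
\[
M(t)-M(t')=s\Bigl(\int w\,d\omega_t-\int w\,d\omega_{t'}\Bigr)=s\int_{t'}^t\bigl[F(\tau,t)+F(\tau,t')\bigr]d\tau .
\]
Dividing by $t-t'$ and using the continuity of $F$, we get $M'=2sJ$.

\emph{Formula for $J$.} Let $t$ be regular. By \eqref{eq:div} with $Y=-\nabla(\kappa*\omega_t)$,
\[
J=-\iint X(x)\cdot\nabla\kappa(x-y)\,d\omega_t\,d\omega_t=\iint(D^2+\varepsilon^2)^{-s/2-1}(x-y)\cdot X(x)\,d\omega_t\,d\omega_t .
\]
Exchanging $x$ and $y$ and averaging the two expressions gives \eqref{eq:J}.

\emph{Formula for $J'$.} Let $t,t'$ lie in the interior of a compact interval $I$ of regular values. By \eqref{eq:coarea} with $h=f*\omega_{t'}$,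
\[
\partial_tF=-\iint f(x-y)|X(x)|^2\,d\omega_t(x)\,d\omega_{t'}(y).
\]
By \eqref{eq:cont}, $\partial_{t'}F=-c_n^{-1}\int X\cdot\nabla w_t\,d\omega_{t'}$. Applying \eqref{eq:div} to the fields $y\mapsto f(x-y)e_i$, where $e_i$ are the coordinate vectors,
\[
\nabla w_t(x)=-\int_{\Omega_t}\nabla_y[f(x-y)]\,dy=-c_n\int f(x-y)X(y)\,d\omega_t(y),
\]
and therefore
\[
\partial_{t'}F=\iint f(x-y)\,X(x)\cdot X(y)\,d\omega_{t'}(x)\,d\omega_t(y).
\]
Both integrands are continuous on $p^{-1}(I)\times p^{-1}(I)$, so by (W2) both partial derivatives are jointly continuous in $(t,t')$. Hence $F$ is $C^1$ there, and $J'=(\partial_tF+\partial_{t'}F)(t,t)=-\iint f(x-y)\,(|X(x)|^2-X(x)\cdot X(y))\,d\omega_t\,d\omega_t$. Since $f$ is even, $|X(x)|^2$ may be replaced by $\frac12(|X(x)|^2+|X(y)|^2)$, which gives \eqref{eq:Jprime}.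
\end{proof}

\begin{proposition}\label{prop:concave}
The function $H=M^\theta$ is concave on $(0,T)$ and continuous on $(0,T]$.
\end{proposition}

\begin{proof}
Let $t$ be regular. Since $f>0$, we can write the integrand of \eqref{eq:J} as the inner product of $f^{1/2}(X(x)-X(y))$ and $f^{-1/2}(D^2+\varepsilon^2)^{-s/2-1}(x-y)$, where $f=f(x-y)$. By \eqref{eq:f} the second vector has squared length
\[
\frac{D^2(D^2+\varepsilon^2)^{-s-2}}{f}=\frac{D^2}{n\varepsilon^2+\beta D^2}\,(D^2+\varepsilon^2)^{-s/2}\le\frac1\beta\,(D^2+\varepsilon^2)^{-s/2}.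
\]
The Cauchy--Schwarz inequality and \eqref{eq:Jprime} give $J^2\le\frac14(-2J')\cdot M/\beta$, that is,
\begin{equation}\label{eq:key}
MJ'+2\beta J^2\le0 .
\end{equation}
Now $M>0$, $H'=\theta M^{\theta-1}\cdot2sJ=2(n-2)M^{\theta-1}J$, and since $(\theta-1)s=\beta$,
\begin{equation}\label{eq:Hsecond}
H''=2(n-2)M^{\theta-2}\bigl[MJ'+2\beta J^2\bigr]\le0 .
\end{equation}
So $H'$ is nonincreasing on each interval of regular values. It is continuous on $(0,T)$ and the nonregular values are locally finite, so $H'$ is nonincreasing on $(0,T)$. Continuity of $H$ at $T$ follows from Lemma~\ref{lem:levels}(iii) and (W2).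
\end{proof}

\begin{remark}
The last step needs more than Sard's theorem, which only says that the nonregular values form a null set: the Cantor function is continuous and has derivative $0$ off a closed null set, but it is not nonincreasing. This is why \L ojasiewicz's inequality was used.
\end{remark}

\section{Proof of the inequalities}\label{sec:ineq}

Concavity transports information from $t$ near $0$ to $t=T$. Near $0$ the level surfaces are so far from the charge that it looks like a point, and after rescaling $\omega_t$ is close to $\sigma$. Weak convergence alone does not bound a singular energy from above; the bound on the Newtonian potential controls the diagonal.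

\begin{proposition}\label{prop:monotone}
Assume \emph{(H)} and let $\varepsilon>0$. Then $t\mapsto E^\varepsilon(\omega_t)^\theta/t$ is nonincreasing on $(0,T]$ and bounded above by $W^\theta$.
\end{proposition}

\begin{proof}
For small $\tau>0$ let $\rho=\tau^{-1/(n-2)}$, $\eta=R_0/\rho\le1$, and let $\tilde\omega_\tau$ be the image of $\omega_\tau$ under $x\mapsto x/\rho$. Its potential is $\rho^{n-2}p_\tau(\rho x)=\min(\rho^{n-2}p(\rho x),1)$. Let $\psi(u)=1$ for $u\le1$ and $\psi(u)=u^{2-n}$ for $u\ge1$. By \eqref{eq:bounds},
\[
\psi(|x|+\eta)\le p^{\tilde\omega_\tau}(x)\le\psi(|x|-\eta)\qquad(x\in\mathbb{R}^n),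
\]
and $\tilde\omega_\tau$, which lives on $\{\rho^{n-2}p(\rho x)=1\}$, is supported in $\{|x|\le1+\eta\}\subset\{|x|\le 2\}$. As $\tau\to0$ we have $\eta\to0$, so the potentials converge boundedly to $\psi(|x|)=p^\sigma(x)$, and $\tilde\omega_\tau\to\sigma$ weakly by (W3).

By scaling, $M(\tau)\le E_s(\omega_\tau)=\rho^{-s}E_s(\tilde\omega_\tau)=\tau^{1/\theta}E_s(\tilde\omega_\tau)$. For $\delta>0$ we have $D^{-s}=D^\beta D^{2-n}\le\delta^\beta D^{2-n}$ when $D<\delta$, so $D^{-s}\le\min(D^{-s},\delta^{-s})+\delta^\beta D^{2-n}$ for all $D>0$. Since $p^{\tilde\omega_\tau}\le1$, the last term contributes at most $\delta^\beta$ to $E_s(\tilde\omega_\tau)$. The first term is continuous in $(x,y)$, so (W2) gives $\limsup_{\tau\to0}E_s(\tilde\omega_\tau)\le W+\delta^\beta$. As $\beta>0$ we may let $\delta\to0$, and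
\[
\limsup_{\tau\to0}\frac{H(\tau)}{\tau}\le W^\theta .
\]
In particular $H(\tau)\to0$. For $0<\tau<t_1<t_2<T$ concavity gives $(t_2-\tau)H(t_1)\ge(t_2-t_1)H(\tau)+(t_1-\tau)H(t_2)$, and $\tau\to0$ yields $H(t_1)/t_1\ge H(t_2)/t_2$. By continuity this extends to $t_2=T$. A nonincreasing function is bounded by its limit at $0$.
\end{proof}

For a finite union of balls $K$, take $T=m_K$; then $\omega_T=\omega_K$ by (N5) and Lemma~\ref{lem:levels}(ii), and Proposition~\ref{prop:monotone} compares $\omega_K$ with all levels. A general compact set is approximated from outside by such unions. We keep one intermediate level in the limit, because the equality case will need it.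

\begin{proposition}\label{prop:general}
Let $K$ be compact with $C_2(K)>0$. Choose $R_0>1$ with $K\subset\{|x|\le R_0-1\}$, let $t_0=(3R_0)^{2-n}$, and let $\omega_t$, $0<t<t_0$, be the measures of Section~\ref{sec:levels} for $\omega=\omega_K$ and $T=t_0$. Then
\begin{equation}\label{eq:sandwich}
\frac{E_s(\omega_K)^\theta}{m_K}\le\frac{E_s(\omega_t)^\theta}{t}\le W^\theta\qquad(0<t<t_0).
\end{equation}
\end{proposition}

\begin{proof}
For $j\ge1$ let $K_j\supset K$ be a finite union of balls of radius $1/j$ centered on $K$; then $K_j\subset\{|x|\le R_0\}$. Write $p_j=p_{K_j}$ and $m_j=m_{K_j}$. Since $\omega_K$ is a competitor on $K_j$, we have $m_j\le m_K$.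

\emph{The measures $\omega_{K_j}$ converge weakly to $\omega_K$.} Let $\omega'$ be the weak limit of a subsequence. A compact set disjoint from $K$ is disjoint from $K_j$ for large $j$, so $\omega'$ is a probability measure on $K$. By (W2), $E_{n-2}(\omega')\le\liminf m_j\le m_K$, and uniqueness of the minimizer gives $\omega'=\omega_K$. By (W1) the whole sequence converges.

\emph{The level measures converge.} Fix $t\in(0,t_0)$. By \eqref{eq:bounds}, $p_j\ge t_0$ and $p_K\ge t_0$ on $\{|x|\le2R_0\}$; in particular $m_j\ge t_0>t$ by (N5). Let $\omega_{j,t}$ be the measure with potential $\min(p_j,t)$. For $|x|>2R_0$ the function $y\mapsto|x-y|^{2-n}$ is continuous on $\{|y|\le R_0\}$, so $p_j(x)\to p_K(x)$; for $|x|\le2R_0$, $\min(p_j,t)=t=\min(p_K,t)$. By \eqref{eq:bounds} the measures $\omega_{j,t}$ and $\omega_t$ are supported in $\{|x|\le R_0+t^{-1/(n-2)}\}$. So $\omega_{j,t}\to\omega_t$ weakly by (W3).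

By Lemma~\ref{lem:union} and Proposition~\ref{prop:monotone} with $T=m_j$,
\[
\frac{E^\varepsilon(\omega_{K_j})^\theta}{m_K}\le\frac{E^\varepsilon(\omega_{K_j})^\theta}{m_j}\le\frac{E^\varepsilon(\omega_{j,t})^\theta}{t}\le W^\theta .
\]
Let $j\to\infty$, using (W2), and then $\varepsilon\downarrow0$.
\end{proof}

The outer terms of \eqref{eq:sandwich} give $E_s(\omega_K)\le Wm_K^{1/\theta}=Wr_K^{-s}$. This is the inequality in Theorem~\ref{thm:energy}, and by Proposition~\ref{prop:reduction} the inequalities in Theorems \ref{thm:newton} and~\ref{thm:volume} are proved.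

\section{The cases of equality}\label{sec:equality}

\subsection{Equality in Theorem~\ref{thm:energy}}

Write $p=p_K$, $m=m_K$, $r=r_K$. One direction is short. If $B$ is a ball of radius $r$ with $\partial B\subset K$, then $\sigma_B$ is a probability measure on $K$ with $E_{n-2}(\sigma_B)=r^{2-n}=m$, so by uniqueness
\begin{equation}\label{eq:omegasigma}
\omega_K=\sigma_B,\qquad E_s(\omega_K)=Wr^{-s}.
\end{equation}

Now suppose that $E_s(\omega_K)=Wr^{-s}$. With the notation of Proposition~\ref{prop:general}, \eqref{eq:sandwich} forces
\begin{equation}\label{eq:linear}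
H_0(t):=E_s(\omega_t)^\theta=W^\theta t\qquad(0<t<t_0).
\end{equation}
We want to deduce equality in the Cauchy--Schwarz inequality. For $\varepsilon>0$ the bound $D^2/(n\varepsilon^2+\beta D^2)\le1/\beta$ is strict, so we must pass to $\varepsilon=0$ in Lemma~\ref{lem:derivs}. This is possible on the far levels $t<t_0$, whose geometry is simple. Once one far level surface is known to be a sphere, analytic continuation determines $p$ up to $K$.

\emph{Step 1: far levels are star-shaped.} For $|x|>R_0$ and $|y|\le R_0$ we have $x\cdot(x-y)\ge|x|(|x|-R_0)>0$, so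
\begin{equation}\label{eq:radial}
x\cdot\nabla p(x)=-(n-2)\int x\cdot(x-y)|x-y|^{-n}\,d\omega_K(y)<0\qquad(|x|>R_0).
\end{equation}
Let $0<t<t_0$. Since $p\ge t_0$ on $\{|x|\le2R_0\}$, the set $\Sigma_t$ lies in $\{|x|>2R_0\}$, and $t$ is regular. Along each ray from $0$, beyond $|x|=2R_0$, $p$ decreases strictly from a value $\ge t_0$ to $0$, so the ray meets $\Sigma_t$ exactly once. Radial projection is a continuous bijection from the compact set $\Sigma_t$ onto $S^{n-1}$, hence a homeomorphism, and $\Sigma_t$ is connected.

\emph{Step 2: the limit $\varepsilon\to0$.} Fix $[a,b]\subset(0,t_0)$. The field $X$ is smooth near the compact set $\{a\le p\le b\}$, so $|X(x)-X(y)|\le LD$ on it for some $L$. As $\beta<n$, \eqref{eq:f} gives $f_\varepsilon(x-y)\le n(D^2+\varepsilon^2)^{-s/2-1}\le nD^{-s-2}$. So for $t\in[a,b]$ the integrands in \eqref{eq:J} and \eqref{eq:Jprime} are bounded by $LD^{-s}$ and $nL^2D^{-s}$. Moreover $D^{-s}\le1+D^{2-n}$, so $M_0(t):=E_s(\omega_t)\le1+t$; in particular the diagonal is null for $\omega_t\times\omega_t$. By dominated convergence, as $\varepsilon\to0$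 the functions $J$ and $J'$ converge on $[a,b]$, pointwise and boundedly, to
\begin{align*}
J_0&=\tfrac12\iint D^{-s-2}(x-y)\cdot(X(x)-X(y))\,d\omega_t\,d\omega_t,\\
J_1&=-\tfrac\beta2\iint D^{-s-2}|X(x)-X(y)|^2\,d\omega_t\,d\omega_t .
\end{align*}
Pass to the limit in $M(t)-M(a)=2s\int_a^tJ$ and $J(t)-J(a)=\int_a^tJ'$. We find that $J_0$ is Lipschitz on $[a,b]$ with $J_0'=J_1$ almost everywhere, and that $M_0$ is $C^1$ with $M_0'=2sJ_0$. The computation leading to \eqref{eq:Hsecond} and the identity \eqref{eq:linear} give $0=H_0''=2(n-2)M_0^{\theta-2}[M_0J_1+2\beta J_0^2]$ almost everywhere. Fix $t$ with $M_0J_1+2\beta J_0^2=0$.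

\emph{Step 3: $\Sigma_t$ is a sphere.} Consider $u=x-y$ and $\xi=X(x)-X(y)$ as elements of the space of $\mathbb{R}^n$-valued functions that are square integrable for the measure $D^{-s-2}d\omega_t\,d\omega_t$. Then $\|u\|^2=M_0>0$, $\|\xi\|^2=-2J_1/\beta$ and $\langle u,\xi\rangle=2J_0$, so the choice of $t$ means $\langle u,\xi\rangle^2=\|u\|^2\|\xi\|^2$. Hence $X(x)-X(y)=\lambda(x-y)$ almost everywhere, with a constant $\lambda$. The density $g/c_n$ of $\omega_t$ is positive and $X$ is continuous, so this holds on all of $\Sigma_t\times\Sigma_t$. Thus $X(x)=\lambda x+\zeta$ on $\Sigma_t$ for a fixed vector $\zeta$.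

If $\lambda=0$, then \eqref{eq:radial} gives $x\cdot\zeta=x\cdot X(x)>0$ on $\Sigma_t$, which is impossible for a set that meets every ray from $0$ at a nonzero point. So $\lambda\ne0$. The gradient of $|\lambda x+\zeta|^2$ is $2\lambda(\lambda x+\zeta)=2\lambda X$ on $\Sigma_t$, which is normal to $\Sigma_t$; so $|\lambda x+\zeta|$ is constant on the connected surface $\Sigma_t$, and positive since $X\neq0$. Thus $\Sigma_t$ lies on a sphere $S$ with center $z=-\zeta/\lambda$ and some radius $R>0$. If $R\le|z|$, then $2x\cdot z=|x|^2+|z|^2-R^2>0$ on $\Sigma_t$, which is impossible for the same reason. So $0$ is inside $S$, each ray from $0$ meets $S$ exactly once, and $\Sigma_t=S$.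

\emph{Step 4: the potential.} The exterior of $S$ consists of the parts of the rays beyond $\Sigma_t$, so it lies in $\{|x|>2R_0\}$. There $p$ and $tR^{n-2}|x-z|^{2-n}$ are harmonic, agree on $S$ and vanish at infinity, so they coincide by the maximum principle, and $|x|^{n-2}p(x)\to1$ gives $p=|x-z|^{2-n}$. Let $O$ be the unbounded component of $\mathbb{R}^n\setminus K$; it contains the exterior of $S$. The set $O\setminus\{z\}$ is open and connected, so by analyticity $p=|x-z|^{2-n}$ on it. Since $p\le m=r^{2-n}$, we get $z\notin O$ and $|x-z|\ge r$ on $O$. As $O$ is open, $O\subset G:=\{|x-z|>r\}$.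

\emph{Step 5: the set $K$.} It remains to show that $O$ fills $G$ up to a polar set. Let $y\in\partial O\cap G$. Then $y\in K$, because the boundary of a component of $\mathbb{R}^n\setminus K$ lies in $K$, and lower semicontinuity along points of $O$ gives $p(y)\le|y-z|^{2-n}<m$. By (N5), $\partial O\cap G$ is polar. It is relatively closed in $G$, so $G\setminus\partial O$ is connected by (N4). The set $O$ is a nonempty open subset of $G\setminus\partial O$, and it is relatively closed there because $\overline O\setminus\partial O=O$. Hence $O=G\setminus\partial O$. Let $B$ be the ball with center $z$ and radius $r$. Then $K\setminus B=K\cap G\subset G\setminus O=\partial O\cap G$ is polar. A polar set is Lebesgue null and so has empty interior; hence $O$ is dense in $G$ and $\partial B=\partial G\subset\overline O$. Since $O\subset G$ does not meet $\partial G$, we obtain $\partial B\subset\partial O\subset K$. Theorem~\ref{thm:energy} is proved.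

\subsection{Equality in Theorems \ref{thm:newton} and~\ref{thm:volume}}

We first note the following for any ball $B$ and compact set $K$:
\begin{equation}\label{eq:null}
C_\alpha(K\setminus B)=0\quad\Longrightarrow\quad C_\alpha(K)\le C_\alpha(B).
\end{equation}
Indeed, $K\setminus B$ is the union of the compact sets $\{x\in K:\operatorname{dist}(x,B)\ge1/j\}$. If a probability measure $\mu$ on $K$ with $E_s(\mu)<\infty$ charged one of them, its normalized restriction would show that this set has positive $\alpha$-capacity. So $\mu$ lives on $B$, and $I_\alpha(\mu)\ge C_\alpha(B)^{-1}$.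

\begin{proof}[Equality in Theorem~\ref{thm:newton}]
Suppose $C_\alpha(K)=C_\alpha(B_r)$. Then equality holds throughout \eqref{eq:chain1}. By Theorem~\ref{thm:energy} there is a ball $B$ of radius $r$, with center $z$, such that $\partial B\subset K$; by \eqref{eq:omegasigma}, $\omega_K=\sigma_B$; and the first equality in \eqref{eq:chain1} says that $\sigma_B$ minimizes $E_s$ on $K$. Let $v_B=|\cdot|^{-s}*\sigma_B$, so that $v_B(x)=r^{-s}v((x-z)/r)$. By Lemma~\ref{lem:test}(b), $\int v_B\,d\mu\ge Wr^{-s}$ for every probability measure $\mu$ on $K$ with $E_s(\mu)<\infty$. By Lemma~\ref{lem:ball}, $v_B<Wr^{-s}$ off $B$. So no such $\mu$ lives on a compact subset of $K\setminus B$, which means $C_\alpha(K\setminus B)=0$.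

Conversely, let $B$ have radius $r$, $\partial B\subset K$ and $C_\alpha(K\setminus B)=0$. Then $C_\alpha(K)\le C_\alpha(B)$ by \eqref{eq:null}, and testing with $\sigma_B$ gives the reverse inequality.
\end{proof}

\begin{proof}[Equality in Theorem~\ref{thm:volume}]
Suppose $C_\alpha(K)=C_\alpha(B_V)$. Then equality holds throughout \eqref{eq:chain2}. By \eqref{eq:capball}, $r_K$ is the radius of $B_V$, and Theorem~\ref{thm:newton} gives a ball $B$ of volume $V$ with $C_\alpha(K\setminus B)=0$. Compact sets of positive volume have positive $\alpha$-capacity, and $K\setminus B$ is a countable union of compact sets, so $|K\setminus B|=0$. Hence $|K\cap B|=V=|B|$, and $B\setminus K$ is null. It is also relatively open in $B$, and a nonempty relatively open subset of a ball has positive volume. So $B\subset K$.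

Conversely, if $B\subset K$, $|B|=V$ and $C_\alpha(K\setminus B)=0$, then monotonicity and \eqref{eq:null} give $C_\alpha(K)=C_\alpha(B)=C_\alpha(B_V)$.
\end{proof}

\subsection{Two examples}

\begin{remark}[The two exceptional sets differ]
Let $B$ be a ball disjoint from the plane $x_1=x_2=0$, let $Z$ be an $(n-2)$-dimensional unit cube in that plane, and let $K=B\cup Z$. The function $-\log(x_1^2+x_2^2)$ is superharmonic on $\mathbb{R}^n$, so $Z$ is polar. By (N4), $\omega_K$ lives on $B$, so $m_K=m_B$, $r_K$ is the radius of $B$, and equality holds in Theorem~\ref{thm:energy}. On the other hand, $(n-2)$-dimensional Lebesgue measure on $Z$ has finite $E_s$ because $s<n-2$, so $C_\alpha(Z)>0$. By \eqref{eq:omegasigma}, $B$ is the only ball of radius $r_K$ with boundary in $K$, so the inequality in Theorem~\ref{thm:newton} is strict. Here the test measure $\omega_K$ does not see $Z$, but the $\alpha$-capacity does.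
\end{remark}

\begin{remark}[Theorem~\ref{thm:newton} needs $\alpha>2$]
Let $1<\alpha<2$, so that $n-2<s<n-1$ and $\beta<0$. Let $B$ be the unit ball and $K=\partial B$. By (N3) and Lemma~\ref{lem:test}(a), $C_2(K)=C_2(B)$. The function $v=|\cdot|^{-s}*\sigma$ equals the finite constant $W$ on $K$, so $\sigma$ minimizes $E_s$ on $K$. In the interior of $B$, $v$ is smooth and radial with $\Delta v=-s\beta|\cdot|^{-s-2}*\sigma>0$, hence strictly increasing in $|x|$, and $v(\lambda e)\to W$ as $\lambda\uparrow1$ for $|e|=1$, by \eqref{eq:half} and dominated convergence. So $v<W$ in the interior, and Lemma~\ref{lem:test}(b), applied to normalized Lebesgue measure on $B$, shows that $\sigma$ does not minimize $E_s$ on $B$. Thus $C_\alpha(K)<C_\alpha(B)$: the inequality of Theorem~\ref{thm:newton} fails for these $\alpha$.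
\end{remark}

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Symmetrization, Symmetric Stable Processes,}
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 2004-356-02/\allowbreak S0002-9947-03-03298-7/\allowbreak S0002-9947-03-03298-7.pdf}

\end{thebibliography}
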